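\title{Sequentially linearly Lindel\"of spaces of cardinality $\aleph_{\omega+1}$ can all be Lindel\"of}

\begin{abstract}
A Hausdorff space is sequentially linearly Lindel\"of (SLL) if, for every regular uncountable cardinal $\rho$ not exceeding its weight, every subset of size $\rho$ contains a subset of size $\rho$ that converges to a point. We show that, relative to a supercompact cardinal, it is consistent that every SLL space of cardinality $\aleph_{\omega+1}$ is Lindel\"of. The proof goes through a partition principle $\Phi(\aleph_\omega)$ for countably many functions on $\aleph_{\omega+1}$. When $\aleph_\omega$ is a strong limit, the principle excludes non-Lindel\"of SLL spaces of size $\aleph_{\omega+1}$; it holds above a supercompact cardinal by reflection, and a collapse brings it down to $\aleph_\omega$. For strong limit $\aleph_\omega$ we also show that $\Phi(\aleph_\omega)$ fails exactly when there is an SLL space of weight at most $\aleph_\omega$ and size greater than $\aleph_\omega$.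
\end{abstract}

\section{The question and the results}\label{sec:intro}

An infinite subset $B$ of a topological space $X$ \emph{converges} to a point $z\in X$ if $|B\setminus U|<|B|$ for every open $U\ni z$. For countable $B$ this says that an injective enumeration of $B$ converges to $z$, and $X$ is sequentially compact exactly when every countably infinite subset of $X$ contains an infinite convergent subset. The property studied here makes the same demand at the regular uncountable cardinals. Recall that the \emph{weight} $w(X)$ is the least size of a base of $X$, and that $X$ is \emph{Lindel\"of} if every open cover of $X$ has a countable subcover.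

\begin{definition}\label{def:sll}
Let $\rho$ be a regular uncountable cardinal. A space $X$ is \emph{SLL for $\rho$} if every $A\subseteq X$ with $|A|=\rho$ contains a set $B$ with $|B|=\rho$ that converges to a point of $X$. A Hausdorff space $X$ is \emph{sequentially linearly Lindel\"of} (\emph{SLL}) if it is SLL for every regular uncountable $\rho\le w(X)$, and it is \emph{SLLnL} if it is SLL and not Lindel\"of.
\end{definition}

We use the term SLL in the same way for $T_1$ spaces when we say so explicitly; an SLLnL space is always Hausdorff.

The simplest examples suggest that SLL spaces ought to be Lindel\"of. A second countable space is Lindel\"of, and it is SLL because there is no $\rho$ to test. The ordinal space $\omega_1+1$ is compact and SLL: every uncountable subset converges to the top point. Removing the top point destroys both properties at once: $\omega_1$ is not Lindel\"of, and no uncountable subset of $\omega_1$ converges, since every point has a countable neighborhood. This is no accident. For a non-Lindel\"of space $X$ let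
\[
\tau(X)=\text{the least size of an open cover of $X$ without a countable subcover.}
\]
For an SLLnL space, $\tau(X)$ is a singular cardinal of cofinality $\omega$ (Lemma~\ref{lem:tau}). Such a space must therefore hide its failure to be Lindel\"of at a cardinal that the definition does not test, and the first such cardinal is $\aleph_\omega$. If $\aleph_\omega$ is a strong limit, then an SLLnL space has at least $\aleph_{\omega+1}$ points (Remark~\ref{rem:least}), so $\aleph_{\omega+1}$ is the first size to examine.

It is known that if there is no SLLnL space of cardinality $\aleph_{\omega+1}$, then there is an inner model with a strong cardinal, and that if there is no SLLnL space at all, then for every $n>0$ there is an inner model with $n$ Woodin cardinals. So the consistency of the nonexistence of such spaces requires strictly stronger assumptions than the consistency of ZFC. These lower bounds do not say whether any assumption suffices; ZFC might simply prove that such a space exists. The problem, posed in \cite{SLL}, is this: \emph{is it consistent with ZFC, relative to some (possibly large cardinal) assumption, that there is no SLLnL topology on $\aleph_{\omega+1}$?} The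 answer is yes.

\begin{theorem}\label{thm:main}
If ZFC together with ``there is a supercompact cardinal'' is consistent, then so is ZFC together with ``there is no SLLnL space of cardinality $\aleph_{\omega+1}$''.
\end{theorem}

The topology and the large cardinal meet in one combinatorial statement. We write $[Z]^\rho$ for the set of subsets of $Z$ of size $\rho$, and $f[A]$ for the image of $A$ under $f$.

\begin{definition}\label{def:phi}
Let $\theta$ be an uncountable cardinal of cofinality $\omega$. The principle $\Phi(\theta)$ says: for every sequence $\langle\varphi_n:n<\omega\rangle$ of functions $\varphi_n:\theta^+\to\theta$, each with range bounded in $\theta$, there are a regular uncountable $\rho<\theta$ and a set $A\in[\theta^+]^\rho$ with $|\varphi_n[A]|<\rho$ for all $n$. For a regular uncountable $\rho<\theta$, the principle $\Phi(\theta,\rho)$ says that this fixed $\rho$ works for every sequence.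
\end{definition}

Theorem~\ref{thm:main} is the conjunction of the next two theorems.

\begin{theorem}\label{thm:A}
If $\aleph_\omega$ is a strong limit and $\Phi(\aleph_\omega)$ holds, then there is no SLLnL space of cardinality $\aleph_{\omega+1}$.
\end{theorem}

\begin{theorem}\label{thm:B}
If there is a model of ZFC with a supercompact cardinal, then there is a model of ZFC in which $\aleph_\omega$ is a strong limit, $2^{\aleph_\omega}=\aleph_{\omega+1}$ and $\Phi(\aleph_\omega,\omega_1)$ holds; in particular $\Phi(\aleph_\omega)$ holds.
\end{theorem}

The method gives three further results, none of which is needed for Theorem~\ref{thm:main}.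

\begin{theorem}\label{thm:C}
In the model of Theorem~\ref{thm:B} there is no SLLnL space $X$ with $|X|<\aleph_{\omega+\omega}$ or $w(X)<\aleph_{\omega+\omega}$.
\end{theorem}

\begin{theorem}\label{thm:D}
Let $\kappa$ be supercompact and let $X$ be SLLnL. If $\tau(X)$ is a strong limit, then $\tau(X)<\kappa$.
\end{theorem}

\begin{theorem}\label{thm:E}
Let $\aleph_\omega$ be a strong limit. Then $\Phi(\aleph_\omega)$ fails if and only if there is an SLL Hausdorff space of weight at most $\aleph_\omega$ and cardinality greater than $\aleph_\omega$. The same holds with ``Hausdorff'' replaced by ``$T_1$'' or by ``zero-dimensional Hausdorff''.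
\end{theorem}

Section~\ref{sec:fans} shows the mechanism on one space of weight $\omega_1$. Section~\ref{sec:phi} proves that $\Phi(\theta)$ excludes SLL spaces of weight $\theta$ with more than $\theta$ points, and Section~\ref{sec:weight} reduces Theorem~\ref{thm:A} to this case. Section~\ref{sec:reflect} derives $\Phi$ above a supercompact cardinal, Section~\ref{sec:collapse} brings it down to $\aleph_\omega$, and Section~\ref{sec:converse} proves Theorem~\ref{thm:E}.

\medskip\noindent\textbf{Conventions.}
A cardinal $\theta$ is a \emph{strong limit} if $2^\nu<\theta$ for all $\nu<\theta$. We write $\kappa^{+n}$ for the $n$-th successor of $\kappa$ and $\kappa^{+\omega}=\sup_n\kappa^{+n}$. An uncountable cardinal of cofinality $\omega$ is singular, hence the supremum of an increasing $\omega$-sequence of infinite cardinals. By the \emph{pigeonhole principle} we mean: if $\rho$ is regular and a function on a set of size $\rho$ takes fewer than $\rho$ values, then it is constant on a subset of size $\rho$. A space is \emph{zero-dimensional} if it has a base of clopen sets.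

\section{Fans and sets of reals}\label{sec:fans}

The basic obstacle to convergence is a small base. Let $X$ be a $T_1$ space with a base of size less than the regular cardinal $\rho$, let $B\in[X]^\rho$ and $z\in X$. For each $b\in B\setminus\{z\}$ choose a basic open set containing $z$ and not $b$. By the pigeonhole principle one basic set is chosen $\rho$ times, so $B$ does not converge to $z$. This explains the bound $\rho\le w(X)$ in Definition~\ref{def:sll}. It also shows that no set of $\omega_1$ reals converges, and hence that a space of uncountable weight is not SLL if it contains $[0,1]$ as a closed subspace. For instance, the topological sum of $[0,1]$ and $\omega_1+1$ is compact, has weight $\omega_1$, and is not SLL.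

The proof of Theorem~\ref{thm:A} finds something that behaves like an uncountable set of reals inside a space with a large base. To see what this means, we look at spaces built from trees of height $\omega$.

For a sequence $y$ of length at least $n$, let $y{\restriction}n$ be its initial segment of length $n$. A \emph{tree} is a nonempty set $T$ of finite sequences closed under initial segments, and a \emph{branch} of $T$ is a sequence of length $\omega$ whose finite initial segments all lie in $T$. Let $\mathcal B$ be a set of branches of $T$, let $Y=T\cup\mathcal B$, and for $t\in T$ let $C_t=\{y\in Y:t\subseteq y\}$ be the \emph{cone} above $t$. The \emph{tree space} $Y(T,\mathcal B)$ is the set $Y$ with the topology generated by the subbase $\{C_t,\ Y\setminus C_t:t\in T\}$.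

\begin{lemma}\label{lem:tree}
Let $Y=Y(T,\mathcal B)$ and let $t\in T$ have length $m$.
\begin{enumerate}
\item[(a)] Any two points of $Y$ are separated by a cone. So $Y$ is Hausdorff and zero-dimensional, and $w(Y)\le|T|+\aleph_0$.
\item[(b)] Every neighborhood of $t$ contains a set $C_t\setminus\bigcup_{s\in F}C_s$, where $F$ is a finite set of extensions of $t$ in $T$ of length $m+1$.
\item[(c)] If $B\subseteq C_t\setminus\{t\}$ is infinite and $y\mapsto y{\restriction}(m+1)$ is injective on $B$, then every neighborhood of $t$ contains all but finitely many points of $B$; in particular $B$ converges to $t$.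
\end{enumerate}
\end{lemma}

A set $B$ as in (c) is called a \emph{fan} at $t$.

\begin{proof}
(a) Let $y\ne y'$. If every finite initial segment of each were an initial segment of the other, then $y\subseteq y'\subseteq y$. So, up to exchanging the points, some finite $s\subseteq y$ is not an initial segment of $y'$. Then $s\in T$, $y\in C_s$ and $y'\notin C_s$. Cones are clopen, and the finite intersections of subbasic sets form a clopen base of size at most $|T|+\aleph_0$.

(b) It suffices to treat subbasic neighborhoods of $t$, since a finite union of finite sets $F$ is finite. If $s\subseteq t$, then $C_s\supseteq C_t$. Consider $Y\setminus C_s$ with $s\not\subseteq t$. If also $t\not\subseteq s$, then $C_s\cap C_t=\emptyset$, because two initial segments of one sequence are comparable. If $s$ properly extends $t$, then $C_s\subseteq C_{s{\restriction}(m+1)}$, and $F=\{s{\restriction}(m+1)\}$ works.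

(c) Each cone $C_s$ with $s$ of length $m+1$ contains at most one point of $B$. Apply (b).
\end{proof}

\begin{example}\label{ex:fan}
Let $T=\omega_1^{<\omega}$ be the tree of all finite sequences of countable ordinals, let $\mathcal B=\omega_1^{\omega}$ be the set of all its branches, and let $Y=Y(T,\mathcal B)$. The cones $C_{\langle\alpha\rangle}$, $\alpha<\omega_1$, are disjoint, so $w(Y)=\omega_1$, and $Y$ is SLL if and only if it is SLL for $\omega_1$. Two kinds of uncountable sets of branches behave in opposite ways.

The set $\{\langle\alpha,0,0,\dots\rangle:\alpha<\omega_1\}$ is a fan at the root, so it converges.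

A set $B\subseteq 2^\omega$ of size $\omega_1$ converges to no $z\in Y$. For $b\in B\setminus\{z\}$, Lemma~\ref{lem:tree}(a) gives $t_b\in T$ such that one of the sets $C_{t_b}$, $Y\setminus C_{t_b}$, call it $V_b$, contains $z$ and not $b$. For uncountably many $b$ the node $t_b$ has the same length $n$. These $b$ have only $2^n$ possible restrictions to $n$, so uncountably many of them, forming a set $B'$, have the same restriction. Fix one $b\in B'$. Whether a branch $x$ lies in $V_b$ depends only on $x{\restriction}n$, and $b\notin V_b$, so $V_b\cap B'=\emptyset$. Thus $V_b$ is a neighborhood of $z$ that misses $\omega_1$ points of $B$, and $Y$ is not SLL.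
\end{example}

The second argument never counts the open sets $V_b$. It counts the ways in which a point of $B$ can sit with respect to \emph{all} open sets of level $n$, and it needs only that for each $n$ there are countably many such ways. To make a tree space SLL one must thin out the branches so that no countable subtree carries uncountably many of them, and likewise at each regular $\rho$ up to the weight. For a tree with levels of size less than $\aleph_\omega$ and with $\aleph_{\omega+1}$ chosen branches, $\Phi(\aleph_\omega)$ says that this thinning is impossible. The next section shows that every space of weight $\aleph_\omega$ carries such a tree.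

\section{The principle $\Phi(\theta)$ and spaces of weight $\theta$}\label{sec:phi}

Let $\theta$ be uncountable of cofinality $\omega$ and let $\langle\theta_n:n<\omega\rangle$ be an increasing sequence of infinite cardinals with supremum $\theta$. A sequence $\langle\varphi_n\rangle$ as in Definition~\ref{def:phi} attaches to each $\xi<\theta^+$ the branch $b_\xi=\langle\varphi_n(\xi):n<\omega\rangle$ of a tree whose levels have size less than $\theta$. For regular uncountable $\rho$, the condition ``$|\varphi_n[A]|<\rho$ for all $n$'' says that the subtree $\{b_\xi{\restriction}n:\xi\in A,\ n<\omega\}$ has size less than $\rho$: its level $n$ lies in the finite product $\prod_{i<n}\varphi_i[A]$, and there are countably many levels. Three observations locate the content of the principle.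
\begin{itemize}
\item Finitely many functions are no obstacle: together they take fewer than $\theta$ values, so they are all constant on a set of size $\theta^+$.
\item Countably many functions can separate all points. By K\"onig's theorem $\theta=\sum_n\theta_n<\prod_n\theta_{n+1}$, so there are $\iota_n:\theta^+\to\theta_{n+1}$ such that $\xi\mapsto\langle\iota_n(\xi):n<\omega\rangle$ is injective.
\item If the value $\rho=\theta^+$ were allowed, then $A=\theta^+$ would always work. So $\Phi(\theta)$ asks that a trivial property of $\theta^+$ reflect to a smaller cardinal, and this is what elementary embeddings provide.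
\end{itemize}

\begin{remark}\label{rem:chang}
Suppose that every structure with universe $\aleph_{\omega+1}$ in a countable language has an elementary substructure $N$ with $|N|=\aleph_1$ and $|N\cap\aleph_\omega|=\aleph_0$. For the structure $(\aleph_{\omega+1},\varphi_0,\varphi_1,\dots)$ we get $\varphi_n[N]\subseteq N\cap\aleph_\omega$, so $\Phi(\aleph_\omega,\omega_1)$ holds. Thus $\Phi(\aleph_\omega,\omega_1)$ is a fragment of this Chang-type statement. We do not use this below.
\end{remark}

When we apply the principle, it is convenient to allow arbitrary values; when we prove it, it is convenient to fix the bounds in advance. Both changes are harmless.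

\begin{lemma}\label{lem:normal}
Let $\theta$ and $\langle\theta_n\rangle$ be as above and let $\rho<\theta$ be regular uncountable.
\begin{enumerate}
\item[(a)] $\Phi(\theta)$ and $\Phi(\theta,\rho)$ imply their own conclusions for every sequence $\langle\varphi_n\rangle$ of functions that are defined on a set $D$ of size $\theta^+$ and take fewer than $\theta$ values each.
\item[(b)] If the conclusion of $\Phi(\theta,\rho)$ holds for every sequence with $\varphi_n:\theta^+\to\theta_n$ for all $n$, then $\Phi(\theta,\rho)$ holds.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Identify $D$ with $\theta^+$ and compose $\varphi_n$ with a bijection from $\varphi_n[D]$ onto the cardinal $|\varphi_n[D]|<\theta$. The sizes of images do not change.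

(b) Given $\langle\varphi_n\rangle$ with bounded ranges, choose $k_0<k_1<\cdots$ with $\varphi_n[\theta^+]\subseteq\theta_{k_n}$. Put $\varphi'_{k_n}=\varphi_n$, and let $\varphi'_m$ be constantly $0$ for all other $m$. Then $\varphi'_m:\theta^+\to\theta_m$ for all $m$, and a set $A$ that works for $\langle\varphi'_m\rangle$ works for $\langle\varphi_n\rangle$.
\end{proof}

We now run the second argument of Example~\ref{ex:fan} in an arbitrary space of weight at most $\theta$. Since $\operatorname{cf}(\theta)=\omega$, a base splits into countably many levels of size less than $\theta$. The role of $x{\restriction}n$ is played by the set of basic open sets of level $n$ that contain $x$.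

\begin{proposition}\label{prop:smallweight}
Let $\theta$ be an uncountable strong limit of cofinality $\omega$ with $\Phi(\theta)$. Then no $T_1$ space $X$ with $w(X)\le\theta<|X|$ is SLL for all regular uncountable $\rho<\theta$.
\end{proposition}

\begin{proof}
Suppose that $X$ is such a space. Let $\{V_j:j<\theta\}$ enumerate a base, possibly with repetitions, and fix $D\in[X]^{\theta^+}$. For $x\in D$ and $n<\omega$ let
\[
T_n(x)=\{j<\theta_n:x\in V_j\}.
\]
The function $T_n$ takes at most $2^{\theta_n}$ values, and $2^{\theta_n}<\theta$ because $\theta$ is a strong limit. By Lemma~\ref{lem:normal}(a) there are a regular uncountable $\rho<\theta$ and $A\in[D]^\rho$ with $|T_n[A]|<\rho$ for all $n$. Since $X$ is SLL for $\rho$, some $B\in[A]^\rho$ converges to some $z\in X$.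

For $b\in B\setminus\{z\}$ use $T_1$ to choose $j(b)<\theta$ with $z\in V_{j(b)}$ and $b\notin V_{j(b)}$, and let $n(b)$ be least with $j(b)<\theta_{n(b)}$. As $\rho$ is regular and uncountable, $n(b)$ has the same value $n$ for $\rho$ many $b$. As $|T_n[A]|<\rho$, the function $T_n$ is constant on a set $B'$ consisting of $\rho$ many of these $b$. Fix one $b\in B'$ and let $j=j(b)$. Then $j<\theta_n$ and $b\notin V_j$, so $j\notin T_n(b)$. For every $x\in B'$ we have $T_n(x)=T_n(b)$, so $x\notin V_j$. Hence $z\in V_j$ and $|B\setminus V_j|=\rho$, and $B$ does not converge to $z$.
\end{proof}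

\section{From a non-Lindel\"of space to a space of weight $\theta$}\label{sec:weight}

Throughout this section $X$ is an SLLnL space and $\tau=\tau(X)$. A cover without a countable subcover is uncountable, so $\tau$ is uncountable, and by definition every open cover of size less than $\tau$ has a countable subcover. To apply Proposition~\ref{prop:smallweight} with $\theta=\tau$ we need $\operatorname{cf}(\tau)=\omega$, $|X|>\tau$ and $w(X)\le\tau$. The three lemmas of this section provide these facts in turn.

\begin{lemma}\label{lem:tau}
$\tau\le\min(w(X),|X|)$, and $\tau$ is singular of cofinality $\omega$.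
\end{lemma}

\begin{proof}
Every open cover $\mathcal U$ has a subcover of size at most $|X|$ (choose a member for each point) and one of size at most $w(X)$ (fix a base of that size and choose a member for each basic set that is contained in a member of $\mathcal U$). If $\mathcal U$ has no countable subcover, then neither do these subcovers. This gives the inequality.

Let $\{O_i:i<\tau\}$ be an open cover without a countable subcover, and let $G_i=\bigcup_{j<i}O_j$ for $i<\tau$. Then $G_i\ne X$: otherwise $\{O_j:j<i\}$ is a cover of size less than $\tau$, and it has a countable subcover.

Suppose that $\tau$ is regular. Pick $y_i\in X\setminus G_i$ for $i<\tau$. If $y_i\in O_j$, then $i\le j$. So for each $j$ the set $O_j$ contains $y_i$ for fewer than $\tau$ indices $i$. Since every point lies in some $O_j$, each point equals $y_i$ for fewer than $\tau$ indices, and by regularity $Y=\{y_i:i<\tau\}$ has size $\tau$. As $\tau\le w(X)$, some $B\in[Y]^\tau$ converges to some $z$. Take $j$ with $z\in O_j$. Then $|B\setminus O_j|<\tau$ and $|B\cap O_j|<\tau$, contradicting $|B|=\tau$.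

Suppose that $\tau$ is singular and $\nu=\operatorname{cf}(\tau)>\omega$. Let $\langle\tau_i:i<\nu\rangle$ be increasing and cofinal in $\tau$. The cover $\{G_{\tau_i}:i<\nu\}$ has size less than $\tau$, so it has a countable subcover. The indices of this subcover are bounded by some $i<\nu$, and the cover is increasing, so $G_{\tau_i}=X$, which was excluded.
\end{proof}

For the next two lemmas assume that $\theta=\tau(X)$ is a strong limit. Fix an open cover $\{U_\alpha:\alpha<\theta\}$ without a countable subcover. For $a\subseteq\theta$ and $x\in X$ let
\[
U[a]=\bigcup_{\alpha\in a}U_\alpha,\qquad s(x)=\{\alpha<\theta:x\in U_\alpha\}.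
\]
Thus $x\in U[a]$ if and only if $s(x)\cap a\neq\emptyset$, and $U[a]\ne X$ for countable $a$.

Covers of size less than $\theta$ have countable subcovers, and this passes to closed subsets. So a closed set of size less than $\theta$ is covered by countably many $U_\alpha$. To reach arbitrary small sets we need their closures to be small.

\begin{lemma}\label{lem:small}
If $S\subseteq X$ and $|S|\le\theta$, then $S\subseteq U[a]$ for some countable $a\subseteq\theta$. In particular $|X|>\theta$.
\end{lemma}

\begin{proof}
First let $|S|<\theta$ and let $Z$ be the closure of $S$. For $x\in Z$ let $N_x=\{V\cap S:V\text{ open},\ x\in V\}$. We claim that $x\mapsto N_x$ is injective on $Z$. Let $x\ne y$ in $Z$ and take disjoint open sets $V\ni x$ and $W\ni y$. Then $V\cap S\in N_x$. If $V\cap S\in N_y$, say $V\cap S=V'\cap S$ with $V'\ni y$ open, then $V'\cap W\cap S\neq\emptyset$ because $y\in Z$, while $V'\cap W\cap S=V\cap W\cap S=\emptyset$. So $N_x\ne N_y$, and $|Z|\le2^{2^{|S|}}<\theta$.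

Choose $\alpha(z)\in s(z)$ for $z\in Z$. The open cover $\{U_{\alpha(z)}:z\in Z\}\cup\{X\setminus Z\}$ of $X$ has size less than $\theta$, so it has a countable subcover, and $Z$ is covered by countably many $U_\alpha$.

If $|S|=\theta$, then $S$ is a countable union of sets of size less than $\theta$, since $\operatorname{cf}(\theta)=\omega$ by Lemma~\ref{lem:tau}; take the union of the corresponding countable sets $a$. Finally, $|X|\le\theta$ would give $X=U[a]$ for a countable $a$.
\end{proof}

The bound on $|Z|$ is the only place in the proof of Theorem~\ref{thm:A} where the Hausdorff property, rather than $T_1$, is used. The bound fails for $T_1$ spaces: in the cofinite topology on any infinite set, every infinite subset is dense.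

\begin{remark}\label{rem:least}
If $\aleph_\omega$ is a strong limit, then every SLLnL space $X$ has $|X|\ge\aleph_{\omega+1}$. Indeed, $|X|\le\aleph_\omega$ gives $\tau(X)=\aleph_\omega$ by Lemma~\ref{lem:tau}, and then $|X|>\aleph_\omega$ by Lemma~\ref{lem:small}.
\end{remark}

It remains to bound the weight. A base of size $\theta^+$ does not split into countably many levels of size less than $\theta$, so the argument of Proposition~\ref{prop:smallweight} is not available when $w(X)>\theta$. But then $X$ is also SLL for $\theta^+$, and we can repeat the escape argument of Lemma~\ref{lem:tau} along $\theta^+$. There the point $y_i$ avoided an initial segment of the cover; now $y_\xi$ avoids a countable subfamily that covers the first $\xi$ points of a list. The list must have length $\theta^+$ and must represent all points, as far as the cover can tell them apart. The cover sees a point $x$ only through $s(x)\subseteq\theta$, which is why either of the two hypotheses below suffices.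

\begin{lemma}\label{lem:weight}
If $|X|=\theta^+$ or $2^\theta=\theta^+$, then $w(X)=\theta$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:tau}, $w(X)\ge\theta$. Suppose that $w(X)\ge\theta^+$. The set $\{s(x):x\in X\}$ has size at most $\min(|X|,2^\theta)\le\theta^+$. Enumerate it, possibly with repetitions, as $\{s_\eta:\eta<\theta^+\}$, and pick $x_\eta$ with $s(x_\eta)=s_\eta$. For $\xi<\theta^+$, Lemma~\ref{lem:small} applied to $\{x_\eta:\eta<\xi\}$ gives a countable $a_\xi\subseteq\theta$ with
\[
a_\xi\cap s_\eta\ne\emptyset\quad\text{for all }\eta<\xi .
\]
Pick $y_\xi\in X\setminus U[a_\xi]$, so that $a_\xi\cap s(y_\xi)=\emptyset$.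

If $y=y_\xi$ and $s(y)=s_\eta$, then $\xi\le\eta$. So each point equals $y_\xi$ for at most $\theta$ indices $\xi$, and $Y=\{y_\xi:\xi<\theta^+\}$ has size $\theta^+$. Since $\theta^+\le w(X)$ is regular, some $B\in[Y]^{\theta^+}$ converges to some $z$. Choose $J\in[\theta^+]^{\theta^+}$ such that $\xi\mapsto y_\xi$ is a bijection from $J$ onto $B$, and choose $\eta$ with $s(z)=s_\eta$. For each $\xi\in J$ with $\xi>\eta$ pick $\alpha(\xi)\in a_\xi\cap s(z)$; then $y_\xi\notin U_{\alpha(\xi)}$. There are $\theta^+$ such $\xi$ and at most $\theta$ values, so some $\alpha\in s(z)$ equals $\alpha(\xi)$ for $\theta^+$ many $\xi\in J$. Then $z\in U_\alpha$ and $|B\setminus U_\alpha|=\theta^+$, so $B$ does not converge to $z$.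
\end{proof}

\begin{theorem}\label{thm:general}
Let $\theta$ be an uncountable strong limit of cofinality $\omega$ with $\Phi(\theta)$. There is no SLLnL space $X$ with $\tau(X)=\theta$ and $|X|=\theta^+$. If $2^\theta=\theta^+$, there is no SLLnL space $X$ with $\tau(X)=\theta$.
\end{theorem}

\begin{proof}
In either case Lemmas~\ref{lem:small} and~\ref{lem:weight} give $w(X)=\theta<|X|$. Being SLL, the space $X$ is SLL for every regular uncountable $\rho<\theta$. This contradicts Proposition~\ref{prop:smallweight}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $X$ be SLLnL with $|X|=\aleph_{\omega+1}$. By Lemma~\ref{lem:tau}, $\tau(X)$ is a singular cardinal and $\tau(X)\le\aleph_{\omega+1}$, so $\tau(X)=\aleph_\omega$. This contradicts Theorem~\ref{thm:general} with $\theta=\aleph_\omega$.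
\end{proof}

\section{Reflection above a supercompact cardinal}\label{sec:reflect}

A cardinal $\kappa$ is \emph{supercompact} if for every cardinal $\nu\ge\kappa$ there is an elementary embedding $j:V\to M$ into a transitive class $M$ such that $j(\alpha)=\alpha$ for $\alpha<\kappa$, $j(\kappa)>\nu$, and $M$ contains every function from an ordinal $\le\nu$ into $M$. We write $j''Z=\{j(x):x\in Z\}$; in general this is much smaller than $j(Z)$. Elementarity gives $j(f)(j(x))=j(f(x))$, and $j(\langle f_n:n<\omega\rangle)=\langle j(f_n):n<\omega\rangle$ because $j$ fixes $\omega$ and its elements. A supercompact cardinal is inaccessible and strongly compact, so the following applies to it.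

\begin{theorem}[Solovay; see {\cite[Thm.~20.8]{Jech}}]\label{thm:solovay}
If $\kappa$ is strongly compact and $\lambda>\kappa$ is a singular strong limit, then $2^\lambda=\lambda^+$.
\end{theorem}

As noted in Section~\ref{sec:phi}, the set $A=\theta^+$ satisfies the conclusion of $\Phi(\theta)$ with the forbidden value $\rho=\theta^+$. In $M$, its pointwise image is a legitimate witness for the image sequence, because $\theta^+$ is small compared with $j(\theta)$.

\begin{lemma}\label{lem:reflect}
Let $\kappa$ be supercompact and let $\theta>\kappa$ have cofinality $\omega$. For every sequence $\langle\varphi_n:n<\omega\rangle$ of functions on $\theta^+$ taking fewer than $\theta$ values each, there are an infinite cardinal $\mu<\kappa$ and $A\in[\theta^+]^{\mu^+}$ with $|\varphi_n[A]|\le\mu$ for all $n$. In particular $\Phi(\theta)$ holds.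
\end{lemma}

\begin{proof}
Let $j:V\to M$ be as above with $\nu=\theta^+$. The cardinals $\theta$ and $\theta^+$ are cardinals in $M$ since $M\subseteq V$, and every ordinal between them is the range of a function on $\theta$, which lies in $M$. So $(\theta^+)^M=\theta^+$. The function $j{\restriction}\theta^+$ lies in $M$, so $A^*=j''\theta^+$ belongs to $M$, is a subset of $j(\theta^+)$, and has size $\theta^+$ in $M$. For each $n$,
\[
j(\varphi_n)[A^*]=\{j(\varphi_n)(j(\xi)):\xi<\theta^+\}=j''\bigl(\varphi_n[\theta^+]\bigr).
\]
If $e_n$ maps $\theta$ onto $\varphi_n[\theta^+]$, then $\gamma\mapsto j(e_n(\gamma))$ maps $\theta$ onto this set and lies in $M$. So the set has size at most $\theta$ in $M$. Therefore $\mu=\theta<j(\kappa)$ and $A=A^*$ witness that $M$ satisfies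
\[
\text{there are an infinite cardinal }\mu<j(\kappa)\text{ and }A\in[j(\theta^+)]^{\mu^+}\text{ with }|j(\varphi_n)[A]|\le\mu\text{ for all }n.
\]
This is a statement about the parameters $j(\kappa)$, $j(\theta^+)$ and $j(\langle\varphi_n\rangle)$. By elementarity the same statement about $\kappa$, $\theta^+$ and $\langle\varphi_n\rangle$ holds in $V$. For $\Phi(\theta)$ take $\rho=\mu^+\le\kappa<\theta$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:D}]
Let $\theta=\tau(X)$ be a strong limit and suppose $\theta\ge\kappa$. By Lemma~\ref{lem:tau}, $\operatorname{cf}(\theta)=\omega$, so $\theta\neq\kappa$ and $\theta>\kappa$. Then $2^\theta=\theta^+$ by Theorem~\ref{thm:solovay} and $\Phi(\theta)$ holds by Lemma~\ref{lem:reflect}. This contradicts Theorem~\ref{thm:general}.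
\end{proof}

In Lemma~\ref{lem:reflect} the cardinal $\mu$ depends on the sequence. To make $\theta$ into $\aleph_\omega$ we must collapse all but finitely many uncountable cardinals below $\kappa$, and a witness of size $\mu^+$ is useless once $\mu^+$ has been collapsed. So we need one $\mu$ that works for all sequences, chosen before the collapse. There are only $\kappa$ candidates, and $\kappa$ many counterexamples can be merged into one, provided that their $n$-th functions have a common bound below $\theta$. Lemma~\ref{lem:normal}(b) provides the common bound.

\begin{lemma}\label{lem:uniform}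
Let $\kappa$ be supercompact and let $\theta>\kappa$ be a strong limit of cofinality $\omega$. Then $\Phi(\theta,\mu^+)$ holds for some infinite cardinal $\mu<\kappa$.
\end{lemma}

\begin{proof}
Let $\langle\theta_n\rangle$ be an increasing sequence of cardinals with $\theta_0\ge\kappa$ and supremum $\theta$, and let $I$ be the set of infinite cardinals below $\kappa$. Suppose that $\Phi(\theta,\mu^+)$ fails for every $\mu\in I$. By Lemma~\ref{lem:normal}(b) there is, for each $\mu\in I$, a counterexample $\langle\psi^\mu_n:n<\omega\rangle$ with $\psi^\mu_n:\theta^+\to\theta_n$. Let
\[
\Psi_n(\xi)=\langle\psi^\mu_n(\xi):\mu\in I\rangle .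
\]
The function $\Psi_n$ takes at most $\theta_n^{\,\kappa}\le2^{\theta_n}<\theta$ values. By Lemma~\ref{lem:reflect} there are $\mu\in I$ and $A\in[\theta^+]^{\mu^+}$ with $|\Psi_n[A]|\le\mu$ for all $n$. The value $\psi^\mu_n(\xi)$ is a coordinate of $\Psi_n(\xi)$, so $|\psi^\mu_n[A]|\le\mu$ for all $n$. This contradicts the choice of $\langle\psi^\mu_n\rangle$.
\end{proof}

\section{Collapsing to $\aleph_\omega$}\label{sec:collapse}

\subsection*{Forcing facts}
Stronger conditions are smaller. Let $\nu$ be a regular cardinal. A forcing $P$ is \emph{$\nu$-closed} if descending sequences of length less than $\nu$ have lower bounds, \emph{$\nu$-directed closed} if directed subsets of size less than $\nu$ have lower bounds, and \emph{$\nu$-c.c.}\ if its antichains have size less than $\nu$. Let $G$ be $P$-generic over a ground model $V$. We use the following textbook facts.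
\begin{enumerate}
\item[(F1)] If $P$ is $\nu$-closed, then $V[G]$ has no new sequences of ordinals of length less than $\nu$. So $\nu$ stays regular and all cardinals $\le\nu$ are preserved.
\item[(F2)] If $\nu$ is uncountable and $P$ is $\nu$-c.c., for instance if $|P|<\nu$, then $\nu$ stays regular and all cardinals $\ge\nu$ are preserved.
\item[(F3)] If $P=P_0\times P_1$, then $G=G_0\times G_1$, where $G_0$ is $P_0$-generic over $V$, $G_1$ is $P_1$-generic over $V[G_0]$, and $V[G]=V[G_0][G_1]$.
\item[(F4)] If $x\subseteq\delta$ has the name $\dot x$, then $E=\{(q,\gamma)\in P\times\delta:q\Vdash\gamma\in\dot x\}$ lies in $V$ and $x=\{\gamma:(q,\gamma)\in E\text{ for some }q\in G\}$. So in $V[G]$ the power set of $\delta$ is an image of $\mathcal P(P\times\delta)\cap V$.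
\item[(F5)] For a cardinal $\eta\ge\nu$, the forcing $\mathrm{Col}(\nu,\eta)$ consists of the partial functions from $\nu$ to $\eta$ of size less than $\nu$, ordered by reverse inclusion. It is $\nu$-closed, has size $\eta^{<\nu}$, and adds a map from $\nu$ onto $\eta$. For inaccessible $\kappa>\nu$, the forcing $\mathrm{Col}(\nu,{<}\kappa)$ consists of the functions $p$ of size less than $\nu$ with domain contained in $\kappa\times\nu$ and $p(\alpha,i)<\alpha$. It is $\nu$-closed and $\kappa$-c.c., has size $\kappa$, and adds a map from $\nu$ onto $\alpha$ for every nonzero $\alpha<\kappa$.
\end{enumerate}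

\subsection*{Small forcing preserves $\Phi(\lambda,\rho)$}
A function $\varphi$ in the extension is approximated in the ground model by recording, for each argument, which conditions force which value. If the forcing is small and $\lambda$ is a strong limit, this record still takes fewer than $\lambda$ values.

\begin{lemma}\label{lem:preserve}
In a model $W$, let $\lambda$ be an uncountable strong limit of cofinality $\omega$, let $\rho<\lambda$ be regular uncountable with $\Phi(\lambda,\rho)$, and let $P$ be a forcing with $|P|<\lambda$. Let $G$ be $P$-generic over $W$ and suppose that $\rho$ is regular and uncountable in $W[G]$. Then in $W[G]$ the cardinal $\lambda$ is a strong limit of cofinality $\omega$ with the same successor as in $W$, $2^\lambda\le(2^\lambda)^W$, and $\Phi(\lambda,\rho)$ holds.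
\end{lemma}

\begin{proof}
In $W$ fix a regular uncountable $\nu$ with $|P|<\nu<\lambda$ and an increasing sequence $\langle\theta_n\rangle$ of cardinals with $\theta_0\ge\nu$ and supremum $\lambda$. By (F2) all cardinals $\ge\nu$ are preserved; this includes the $\theta_n$, $\lambda$ and $\lambda^+$. If $\delta$ is $\theta_n$ or $\lambda$, then $|P\times\delta|=\delta$ in $W$, so $2^\delta\le(2^\delta)^W$ in $W[G]$ by (F4). As $(2^{\theta_n})^W<\lambda$ for all $n$, the cardinal $\lambda$ is a strong limit in $W[G]$.

For $\Phi(\lambda,\rho)$, apply Lemma~\ref{lem:normal}(b) in $W[G]$: it suffices to treat a sequence $\langle\varphi_n\rangle\in W[G]$ with $\varphi_n:\lambda^+\to\theta_n$. This step matters, because $P$ may add reals, and the sequence of bounds of an arbitrary $\langle\varphi_n\rangle$ need not lie in $W$. Let $\sigma$ be a name for $\langle\varphi_n\rangle$, and let $p\in G$ force that $\sigma$ is an $\omega$-sequence whose $n$-th term $\sigma(n)$ maps $\lambda^+$ into $\theta_n$ for every $n$. In $W$ define, for $n<\omega$ and $\xi<\lambda^+$,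
\[
\psi_n(\xi)=\{(q,\gamma)\in P\times\theta_n:q\le p\text{ and }q\Vdash\sigma(n)(\xi)=\gamma\}.
\]
The sequence $\langle\psi_n\rangle$ lies in $W$, and there $\psi_n$ takes at most $2^{\theta_n}<\lambda$ values. By $\Phi(\lambda,\rho)$ and Lemma~\ref{lem:normal}(a) in $W$, there is $A\in W$ with $A\subseteq\lambda^+$, $|A|^W=\rho$ and $|\psi_n[A]|^W<\rho$ for all $n$. Since $\rho$ is still a cardinal, $|A|=\rho$ and $|\psi_n[A]|<\rho$ in $W[G]$.

In $W[G]$, the value $\varphi_n(\xi)$ is the unique $\gamma$ with $(q,\gamma)\in\psi_n(\xi)$ for some $q\in G$: the true value is forced by a condition in $G$, which we may take below $p$, and conditions in $G$ force only true statements. So $\psi_n(\xi)=\psi_n(\xi')$ implies $\varphi_n(\xi)=\varphi_n(\xi')$, and $|\varphi_n[A]|\le|\psi_n[A]|<\rho$.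
\end{proof}

\subsection*{Making $\kappa^{+\omega}$ a strong limit}
A strong limit $\lambda>\kappa$ of cofinality $\omega$ can become $\aleph_\omega$ by a forcing of size less than $\lambda$ only if a final segment of the cardinals below $\lambda$ already has order type $\omega$. So the cardinals between $\kappa$ and $\lambda$ have to be collapsed first, before Lemma~\ref{lem:uniform} is applied, and this collapse must keep $\kappa$ supercompact. Laver's theorem makes that possible.

\begin{theorem}[Laver \cite{Laver}]\label{thm:laver}
A model with a supercompact cardinal $\kappa$ has a forcing extension in which $\kappa$ is supercompact and remains so after every $\kappa$-directed closed forcing.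
\end{theorem}

\begin{proposition}\label{prop:prep}
A model with a supercompact cardinal $\kappa$ has a forcing extension $W$ in which $\kappa$ is supercompact, $\lambda=\kappa^{+\omega}$ is a strong limit, and $2^\lambda=\lambda^+$.
\end{proposition}

\begin{proof}
Let $V_1$ be the extension given by Theorem~\ref{thm:laver}. In $V_1$ define
\[
\kappa_0=\kappa,\qquad\eta_n=2^{\kappa_n},\qquad\kappa_{n+1}=\eta_n^+,\qquad Q_n=\mathrm{Col}(\kappa_n,\eta_n),
\]
and let $Q=\prod_nQ_n$ be the full product, ordered coordinatewise. Let $W=V_1[H]$ with $H$ generic for $Q$.

\emph{Closure.} Let $D\subseteq Q$ be directed with $|D|<\kappa$. For each $n$, the $n$-th coordinates of the members of $D$ are pairwise compatible, so their union is a partial function, and it has size less than $\kappa_n$ because $\kappa_n\ge\kappa$ is regular. The sequence of these unions is a lower bound of $D$. So $Q$ is $\kappa$-directed closed, and $\kappa$ is supercompact in $W$. The same computation shows that $Q_{>n}=\prod_{m>n}Q_m$ is $\kappa_{n+1}$-closed.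

\emph{Cardinals.} We have $|Q_m|=\eta_m^{<\kappa_m}=\eta_m$, since $(2^{\kappa_m})^{\kappa_m}=2^{\kappa_m}$. So $Q_{\le n}=\prod_{m\le n}Q_m$ has size $\eta_n<\kappa_{n+1}$. By (F3), $W=V_1[H_{>n}][H_{\le n}]$. The first step keeps $\kappa_{n+1}$ regular by (F1), and the second by (F2). So every $\kappa_n$ is a cardinal in $W$. An ordinal strictly between $\kappa_n$ and $\kappa_{n+1}$ has size at most $\eta_n$ in $V_1$, hence size $\kappa_n$ in $W$ by (F5). Therefore $\kappa_n=\kappa^{+n}$ in $W$ and $\lambda=\sup_n\kappa_n$.

\emph{Powers.} Apply (F4) to $Q_{\le n}$ over $V_1[H_{>n}]$: in $W$, the power set of $\kappa_n$ is an image of the family of subsets of $Q_{\le n}\times\kappa_n$ that lie in $V_1[H_{>n}]$. The set $Q_{\le n}\times\kappa_n$ has size $\eta_n<\kappa_{n+1}$ in $V_1$, so by (F1) all these subsets lie in $V_1$. In $V_1$ there are $2^{\eta_n}\le2^{\kappa_{n+1}}=\eta_{n+1}<\kappa_{n+2}$ of them. So $2^{\kappa_n}<\kappa_{n+2}<\lambda$ in $W$, and $\lambda$ is a strong limit. Theorem~\ref{thm:solovay}, applied in $W$, gives $2^\lambda=\lambda^+$.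
\end{proof}

\subsection*{The final collapse}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $W$, $\kappa$ and $\lambda$ be as in Proposition~\ref{prop:prep}; the symbols $\mu^+$, $\kappa^{+n}$, $\lambda^+$ refer to $W$. By Lemma~\ref{lem:uniform} in $W$, fix an infinite cardinal $\mu<\kappa$ with $\Phi(\lambda,\mu^+)$. As $\kappa$ is inaccessible, $\mu^+<\kappa$. We collapse the cardinals below $\mu^+$ and those between $\mu^+$ and $\kappa$, and keep $\mu^+$. Let
\[
P=\mathrm{Col}(\mu^+,{<}\kappa)\times\mathrm{Col}(\omega,\mu),
\]
and let $G=G_0\times G_1$ be $P$-generic over $W$.

By (F5), (F1) and (F2), in $W[G_0]$ the cardinals $\le\mu^+$ and $\ge\kappa$ are preserved, $\mu^+$ is regular, and the cardinals strictly between $\mu^+$ and $\kappa$ are collapsed to $\mu^+$. The second factor has size $\mu$ and makes $\mu$ countable. By (F2) over $W[G_0]$, it keeps $\mu^+$ regular and preserves all cardinals $\ge\mu^+$ of $W[G_0]$. So the uncountable cardinals of $W[G]$ are $\mu^+$ and the cardinals $\ge\kappa$ of $W$. Hence in $W[G]$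
\[
\omega_1=\mu^+,\qquad\omega_{n+2}=\kappa^{+n},\qquad\aleph_\omega=\lambda,\qquad\aleph_{\omega+1}=\lambda^+ .
\]
Since $|P|=\kappa<\lambda$, Lemma~\ref{lem:preserve} applies with $\rho=\mu^+$. In $W[G]$, the cardinal $\aleph_\omega$ is a strong limit, $2^{\aleph_\omega}\le(2^\lambda)^W=\aleph_{\omega+1}$, and $\Phi(\aleph_\omega,\omega_1)$ holds.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The model of Theorem~\ref{thm:B} satisfies the hypotheses of Theorem~\ref{thm:A}.
\end{proof}

The equation $2^{\aleph_\omega}=\aleph_{\omega+1}$ was not needed for Theorem~\ref{thm:main}. It removes the restriction on $|X|$ in Theorem~\ref{thm:general}, and this yields Theorem~\ref{thm:C}.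

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Work in the model of Theorem~\ref{thm:B}. Let $X$ be SLLnL with $|X|<\aleph_{\omega+\omega}$ or $w(X)<\aleph_{\omega+\omega}$. By Lemma~\ref{lem:tau}, $\tau(X)$ is singular and less than $\aleph_{\omega+\omega}$. The only such cardinal is $\aleph_\omega$. Since $\aleph_\omega$ is a strong limit, $2^{\aleph_\omega}=\aleph_{\omega+1}$ and $\Phi(\aleph_\omega)$ holds, this contradicts the second part of Theorem~\ref{thm:general}.
\end{proof}

\section{A space from a failure of $\Phi(\aleph_\omega)$}\label{sec:converse}

Proposition~\ref{prop:smallweight} turns a space into a tree. Conversely, a counterexample to $\Phi(\aleph_\omega)$ is a tree with a family of branches that contains no ``sets of reals'' at any $\omega_k$, and then every large subset of the tree space contains a large fan.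

\begin{proof}[Proof of Theorem~\ref{thm:E}]
Zero-dimensional Hausdorff implies Hausdorff, which implies $T_1$. So it suffices to derive the failure of $\Phi(\aleph_\omega)$ from a $T_1$ space, and to construct a zero-dimensional Hausdorff space from the failure of $\Phi(\aleph_\omega)$.

\emph{From a space to a failure.} Let $X$ be $T_1$ and SLL with $w(X)\le\aleph_\omega<|X|$. A point of $X$ is determined by the basic open sets that contain it, so $|X|\le2^{w(X)}$. If $w(X)<\aleph_\omega$, then $|X|<\aleph_\omega$ because $\aleph_\omega$ is a strong limit. So $w(X)=\aleph_\omega$, and $X$ is SLL for every $\omega_k$ with $1\le k<\omega$. By Proposition~\ref{prop:smallweight}, $\Phi(\aleph_\omega)$ fails.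

\emph{From a failure to a space.} Let $\langle\varphi_n\rangle$ be a counterexample to $\Phi(\aleph_\omega)$. Thus
\begin{equation}\label{eq:fail}
\text{for all }k\ge1\text{ and }A\in[\aleph_{\omega+1}]^{\omega_k}\text{ there is }n\text{ with }|\varphi_n[A]|=\omega_k .
\end{equation}
Let $\iota_n:\aleph_{\omega+1}\to\omega_{n+1}$ be the point-separating functions from Section~\ref{sec:phi}, with $\theta_n=\omega_n$. Replace $\varphi_n$ by $\xi\mapsto(\varphi_n(\xi),\iota_n(\xi))$. The new functions still take fewer than $\aleph_\omega$ values each, \eqref{eq:fail} still holds because images can only grow, and now $\xi\mapsto b_\xi=\langle\varphi_n(\xi):n<\omega\rangle$ is injective. Let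
\[
T=\{b_\xi{\restriction}n:\xi<\aleph_{\omega+1},\ n<\omega\},\qquad\mathcal B=\{b_\xi:\xi<\aleph_{\omega+1}\},\qquad Y=Y(T,\mathcal B).
\]
Level $n$ of $T$ lies in the product of the ranges of $\varphi_0,\dots,\varphi_{n-1}$, so it has size less than $\aleph_\omega$, and $|T|\le\aleph_\omega$. By Lemma~\ref{lem:tree}(a), $Y$ is zero-dimensional Hausdorff with $w(Y)\le\aleph_\omega$, and $|Y|=\aleph_{\omega+1}$.

We show that $Y$ is SLL. A regular uncountable cardinal $\le w(Y)$ is some $\omega_k$ with $1\le k<\omega$. Let $A\in[Y]^{\omega_k}$. The points of $Y$ have countably many possible lengths, so after shrinking $A$ all its points have the same length $m\le\omega$. We claim that for some finite $n\le m$ the set $A{\restriction}n=\{y{\restriction}n:y\in A\}$ has size $\omega_k$. If $m<\omega$, take $n=m$. If $m=\omega$, then $A=\{b_\xi:\xi\in A'\}$ with $|A'|=\omega_k$, and \eqref{eq:fail} gives $i$ with $|\varphi_i[A']|=\omega_k$; take $n=i+1$.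

Let $n$ be least with $|A{\restriction}n|=\omega_k$. Then $n\ge1$, since $A{\restriction}0$ has one element. Choose $B_0\in[A]^{\omega_k}$ on which $y\mapsto y{\restriction}n$ is injective. As $|A{\restriction}(n-1)|<\omega_k$, the pigeonhole principle gives $t\in T$ of length $n-1$ and $B\in[B_0]^{\omega_k}$ with $y{\restriction}(n-1)=t$ for all $y\in B$. The points of $B$ have length at least $n$, so $B$ is a fan at $t$, and it converges to $t$ by Lemma~\ref{lem:tree}(c).
\end{proof}

The strong limit hypothesis was used only in the first half of the proof. Some such hypothesis is needed to make the existence of the space informative: if $2^{\aleph_0}>\aleph_\omega$, then the real line is an SLL space of weight at most $\aleph_\omega$ and cardinality greater than $\aleph_\omega$.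

\begin{remark}\label{rem:lindelof}
Theorem~\ref{thm:E} is a converse to Proposition~\ref{prop:smallweight}, not to Theorem~\ref{thm:A}: the space $Y$ constructed above is Lindel\"of. Let $\mathcal U$ be an open cover of $Y$. For $t\in T$ choose $U_t\in\mathcal U$ containing $t$ and, by Lemma~\ref{lem:tree}(b), a finite set $F(t)$ of one-step extensions of $t$ with $C_t\setminus\bigcup_{s\in F(t)}C_s\subseteq U_t$. Let $S\subseteq T$ be the smallest set that contains the root and satisfies $F(t)\subseteq S$ for all $t\in S$. It is countable. A node $y\in S$ lies in $U_y$. If some finite initial segment of $y\in Y$ is not in $S$, let $s$ be the shortest one and $t\in S$ its predecessor; then $s\notin F(t)$, so $y\in U_t$. The remaining points are the branches $b_\xi$ whose finite initial segments all lie in $S$. Each $\varphi_n$ takes countably many values on the set of such $\xi$, so this set is countable by \eqref{eq:fail} with $k=1$. Hence countably many members of $\mathcal U$ cover $Y$.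
\end{remark}

\begin{thebibliography}{9}

\bibitem{Jech}
Jech, \emph{Set Theory}, 3rd ed.

\bibitem{Laver}
Laver, \emph{Making the supercompactness of $\kappa$ indestructible under $\kappa$-directed closed forcing}, Israel J. Math. 29 (1978).

\bibitem{SLL}
\emph{Sequentially Linearly Lindel\"of Spaces}, \texttt{https://www.math.bgu.ac.il/\~{}kojman/SLLnL.pdf}.

\end{thebibliography}
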